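
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Modular lattices without nontrivial valuations\\ in which no interval is projective to a proper part of itself}


\begin{abstract}
Let $\mathcal K_1$ be the class of modular lattices in which no interval is projective to a proper part of itself. We show that a lattice in $\mathcal K_1$ with more than one element need not possess a nonconstant valuation. The examples are the lattices of full-rank finitely generated submodules of $D^n$, $n\ge 2$, over an invariant valuation ring of a division ring $D$ whose value group $G$ is a perfect bi-ordered group. The order of $G$ keeps these lattices in $\mathcal K_1$. On the other hand, valuations on them, modulo constants, correspond to homomorphisms from $G$ to the group of values, and a perfect group has none except the trivial one. The examples are countably infinite, and their principal filters and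 principal ideals give examples with a least and with a greatest element. Every interval with more than one element of these lattices does carry a nonconstant isotone real valuation, so the obstruction is global.
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{valuation} on a lattice $L$ is a function $w:L\to\mathbb R$ with
\[
w(x)+w(y)=w(x\vee y)+w(x\wedge y)\qquad(x,y\in L),
\]
and it is \emph{nontrivial} if it is not constant. We also consider valuations with values in an abelian group $A$, defined by the same identity.

For $a\le b$ write $[a,b]=\{x\in L: a\le x\le b\}$. Two intervals $[a,b]$ and $[c,d]$ are \emph{transposes} if $b\wedge c=a$ and $b\vee c=d$, or if $d\wedge a=c$ and $d\vee a=b$. They are \emph{projective} if a finite sequence of transpositions leads from one to the other. The interval $[c,d]$ is a \emph{proper part} of $[a,b]$ if $[c,d]\subseteq[a,b]$ and $[c,d]\neq[a,b]$. Let $\mathcal K_1$ be the class of all modular lattices in which no interval is projective to a proper part of itself.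

A valuation measures intervals. If $b\wedge c=a$ and $b\vee c=d$, the defining identity for $b$ and $c$ reads $w(b)-w(a)=w(d)-w(c)$, so the ``size'' $w(b)-w(a)$ of $[a,b]$ is the same for projective intervals. If $w$ is strictly isotone ($x<y$ implies $w(x)<w(y)$), then a proper part of $[a,b]$ has strictly smaller size than $[a,b]$, and the lattice, if it is modular, lies in $\mathcal K_1$. Thus membership in $\mathcal K_1$ is the evident necessary condition for a modular lattice to carry a strictly isotone valuation. Birkhoff's \emph{Lattice Theory} \cite[Problem 8.1]{Birkhoff} proposes the question of the existence of nontrivial valuations on lattices in $\mathcal K_1$; we take it from \cite{VML}: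
\begin{quote}
\emph{Does every lattice in $\mathcal K_1$ with more than one element possess a nontrivial valuation?}
\end{quote}

The simplest cases suggest that the answer is yes. On a modular lattice of finite length the height function is a valuation. On a distributive lattice any two different elements are separated by a prime filter, and the characteristic function of a prime filter is a valuation. More generally, membership in $\mathcal K_1$ says that intervals behave as if a consistent size were attached to them, and one may hope for a real-valued one.

The answer is nevertheless no, for the following reason. The sizes of intervals may naturally live in an ordered group $G$ that is not commutative. The order of $G$ is enough to forbid an interval from being projective to a proper part of itself. A real valuation, however, can measure these sizes only through a homomorphism $G\to\mathbb R$, and there are bi-ordered groups $G\ne 1$ that are perfect, that is, $G=[G,G]$. For these, sizes exist and can be compared, but they have no commutative shadow.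

\subsection*{The lattices}

A \emph{bi-ordered group} is a group $G$ with a total order such that $g\le h$ implies $xgy\le xhy$ for all $x,y\in G$. Throughout, $(G,\le)$ is a nontrivial bi-ordered group, written multiplicatively, and $P=\{g\in G:g\ge 1\}$. We let $D$ be a division ring with a surjective map $v:D^*\to G$ such that
\[
v(xy)=v(x)v(y),\qquad v(x+y)\ge\min(v(x),v(y)),\qquad v(0)=\infty ,
\]
where $\infty>g$ and $g\infty=\infty g=\infty$ for all $g\in G$. We put
\[
R=\{x\in D: v(x)\ge 1\},\qquad J=\{x\in D:v(x)>1\},\qquad R_g=\{x\in D:v(x)\ge g\}\quad(g\in G).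
\]
Note that a larger $g$ gives a smaller $R_g$. For a right $D$-space $V$ of finite dimension $n$ let $\mathcal L(V)$ be the set of all finitely generated right $R$-submodules of $V$ that span $V$ over $D$, ordered by inclusion. For $M_0\in\mathcal L(V)$ put
\[
\uparrow\! M_0=\{M\in\mathcal L(V):M\ge M_0\},\qquad \downarrow\! M_0=\{M\in\mathcal L(V):M\le M_0\}.
\]

\begin{thmA}
\textup{(1)} $\mathcal L(V)$ is a modular lattice belonging to $\mathcal K_1$. In fact, if $M\le M'\le N'\le N$ in $\mathcal L(V)$ and $N'/M'\cong N/M$ as $R$-modules, then $M=M'$ and $N=N'$.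

\textup{(2)} Let $n\ge 2$, let $A$ be an abelian group with $\operatorname{Hom}(G,A)=0$, and let $T$ be one of $\mathcal L(V)$, $\uparrow\! M_0$, $\downarrow\! M_0$. Then every $A$-valued valuation on $T$ is constant.
\end{thmA}

\begin{thmB}
There exist $G,D,v$ as above with $D$ countable and $G$ perfect, $G=[G,G]\ne 1$. Hence for $n\ge 2$ the lattices $\mathcal L(V)$, $\uparrow\! M_0$ \textup{(}which has a least element\textup{)} and $\downarrow\! M_0$ \textup{(}which has a greatest element\textup{)} are countably infinite, belong to $\mathcal K_1$, and have no nonconstant valuation in any abelian group, in particular none in $\mathbb R$.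
\end{thmB}

So the answer to the question is negative. The next theorem describes all valuations on $\mathcal L(V)$ and shows a limit of the construction. A real valuation $w$ is \emph{isotone} if $x\le y$ implies $w(x)\le w(y)$.

\begin{thmC}
\textup{(1)} For $n\ge 2$ and any abelian group $A$, the $A$-valued valuations on $\mathcal L(V)$ modulo constants correspond bijectively to $\operatorname{Hom}(G,A)$.

\textup{(2)} Nevertheless every interval $[M,N]$ of $\mathcal L(V)$ with $M<N$ has an isotone real valuation with different values at $M$ and $N$.
\end{thmC}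

By (2), intervals of these lattices cannot serve as examples with both a least and a greatest element. The question for lattices having both is not settled here.

Section~\ref{sec:prelim} develops the linear algebra over $R$. Section~\ref{sec:hand} works out ranks one and two by hand. Sections~\ref{sec:K1} and~\ref{sec:const} prove the two parts of Theorem~A, Section~\ref{sec:group} constructs $G$ and $D$ and proves Theorem~B, and Sections~\ref{sec:flags} and~\ref{sec:intervals} prove Theorem~C.

\section{Lattices over an invariant valuation ring}\label{sec:prelim}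

A bi-ordered group is torsion-free, so $v(-1)^2=v(1)=1$ gives $v(-1)=1$. Hence $R$ is a subring of $D$, and every $R_g$ is an additive subgroup. For $x\in D^*$ and $y\in D$, bi-invariance of the order gives
\[
v(y)\ge v(x)\iff v(x^{-1}y)\ge1\iff v(yx^{-1})\ge1 ,
\]
so $xR=Rx=R_{v(x)}$. Hence every $R_g$ with $g\in P$ is a two-sided ideal of $R$, we have $R_1=R$, and $R_gR_h=R_{gh}$ for all $g,h\in G$: if $v(t)=g$ and $v(s)=h$, then $tR\,sR=ts\,R$. The units of $R$ are the elements of value $1$, so $R$ is local with maximal ideal $J$ and $R/J$ is a division ring. If $v(t)=h$, then $R_hJ=tJ=\{y:v(y)>h\}$, and $x\mapsto tx$ induces an isomorphism of right modules $R/J\cong R_h/R_hJ$.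

For a right $R$-submodule $M$ of $V$, let $MR_g$ be the submodule generated by all $mx$ with $m\in M$, $x\in R_g$. Then $(MR_g)R_h=MR_{gh}$, and if $M=\bigoplus e_iR_{a_i}$ for a $D$-basis $e_1,\dots,e_n$ of $V$, then $MR_g=\bigoplus e_iR_{a_ig}$.

\begin{lemma}\label{lem:free}
A finitely generated $R$-submodule $N$ of a finite-dimensional right $D$-space is free on a $D$-independent set. If $N\in\mathcal L(V)$, every $R$-basis of $N$ is a $D$-basis of $V$.
\end{lemma}

\begin{proof}
Take a generating set $x_1,\dots,x_r$ of minimal size. Suppose $\sum x_ic_i=0$ with $c_i\in D$ not all $0$, and let $c_j\ne0$ have minimal value. Then $x_j=-\sum_{i\ne j}x_ic_ic_j^{-1}$, and $v(c_ic_j^{-1})\ge1$, so the coefficients lie in $R$ and $x_j$ is superfluous. This contradicts minimality.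

Now let $y_1,\dots,y_r$ be any $R$-basis of $N\in\mathcal L(V)$. It spans $V$ over $D$ because $N$ does. If $\sum y_ic_i=0$ with $c_i\in D$, choose $0\ne s\in R$ with $c_is\in R$ for all $i$. Then $\sum y_i(c_is)=0$ is a relation over $R$, so all $c_is$, and hence all $c_i$, are $0$.
\end{proof}

\begin{lemma}\label{lem:diag}
For $M,N\in\mathcal L(V)$ there are a $D$-basis $e_1,\dots,e_n$ of $V$ and $g_1,\dots,g_n\in G$ with
\[
N=\bigoplus e_iR,\qquad M=\bigoplus e_iR_{g_i}.
\]
\end{lemma}

\begin{proof}
Let $f$ and $m$ be $R$-bases of $N$ and $M$, written as rows, and let $m=fB$ with $B\in GL_n(D)$. Changing the bases multiplies $B$ on the left and on the right by matrices of $GL_n(R)$. By permutations of rows and columns move an entry of $B$ of minimal value to position $(1,1)$; it is nonzero. Then $b_{11}^{-1}b_{1j}\in R$ and $b_{i1}b_{11}^{-1}\in R$. Subtracting from the $j$th column the first column times $b_{11}^{-1}b_{1j}$ (from the right) clears the rest of the first row, and subtracting from the $i$th row $b_{i1}b_{11}^{-1}$ times the first row (from the left) clears the rest of the first column. By induction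 on $n$ we arrive at a diagonal matrix $\operatorname{diag}(d_1,\dots,d_n)$. If $e$ is the new basis of $N$, then $M=\bigoplus e_id_iR=\bigoplus e_iR_{g_i}$ with $g_i=v(d_i)$.
\end{proof}

In the situation of Lemma~\ref{lem:diag},
\[
M+N=\bigoplus e_iR_{\min(1,g_i)},\qquad M\cap N=\bigoplus e_iR_{\max(1,g_i)} ,
\]
and both are in $\mathcal L(V)$. So $\mathcal L(V)$ is a sublattice of the lattice of all $R$-submodules of $V$, which is modular; hence $\mathcal L(V)$ is modular, with $M\vee N=M+N$ and $M\wedge N=M\cap N$. Moreover $M\le N$ if and only if all $g_i\ge1$.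

\begin{lemma}\label{lem:type}
Let $M\le N$ in Lemma~\textup{\ref{lem:diag}}, numbered so that $g_1\ge\dots\ge g_n\ge 1$. Then $(g_1,\dots,g_n)$ depends only on $n$ and on the isomorphism class of the $R$-module $X=N/M$.
\end{lemma}

\begin{proof}
We have $X\cong\bigoplus R/R_{g_i}$. For $h\in P$ consider
\[
\delta_h(X)=\dim_{R/J}\bigl(XR_h/XR_hJ\bigr),
\]
which is an isomorphism invariant and is additive over direct sums. Let $X_i=R/R_{g_i}$; then $X_iR_h=(R_h+R_{g_i})/R_{g_i}$. If $g_i\le h$, this is $0$. If $g_i>h$, then $R_{g_i}\subseteq R_hJ$, so $X_iR_h/X_iR_hJ\cong R_h/R_hJ\cong R/J$. Hence $\delta_h(X)=\#\{i:g_i>h\}$. As $g_1\ge\dots\ge g_n$, we have $\delta_h(X)<j$ if and only if $g_j\le h$, so $g_j=\min\{h\in P:\delta_h(X)<j\}$.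
\end{proof}

We call $(g_1,\dots,g_n)$ the \emph{type} of $N/M$ and write $\tau(N/M)=(g_1,\dots,g_n)$. For fixed $n$, two such quotients are isomorphic if and only if they have the same type. The type is the noncommutative size announced in the introduction.

\section{Ranks one and two by hand}\label{sec:hand}

\subsection*{Rank one: the order controls projectivity}

By Lemma~\ref{lem:free} the elements of $\mathcal L(D)$ are the modules $dR$ with $d\ne0$, that is, the modules $R_g$ with $g\in G$; they form a chain. Let $g\le h$ and $v(t)=g$. Then $R_g=tR$ and $R_h=tR_{g^{-1}h}$, so $\tau(R_g/R_h)=g^{-1}h$. If $g\le g'\le h'\le h$, then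
\[
g'^{-1}h'\le g^{-1}h'\le g^{-1}h ,
\]
with equality throughout only if $g'=g$ and $h'=h$. So a proper part of an interval has strictly smaller type. This uses invariance of the order on both sides. On a chain, however, $\{x\vee y,x\wedge y\}=\{x,y\}$, so \emph{every} function is a valuation. Rank one is therefore useless for us; steps of the same type $g$ starting at different places are unrelated.

\subsection*{Rank two: diamonds relate all steps of the same type}

Let $V=e_1D\oplus e_2D$ and $M(a,b)=e_1R_a\oplus e_2R_b$, and let $w$ be a valuation on $\mathcal L(V)$. Let $g\in P$. The three modules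
\[
M(g,1),\qquad M(1,g),\qquad (e_1+e_2)R+M(g,g)
\]
lie between $M(g,g)$ and $M(1,1)$. Any two of them intersect in $M(g,g)$ and have sum $M(1,1)$. The first and the second, paired with the third, give
\[
w(M(g,1))=w(M(1,1))+w(M(g,g))-w\bigl((e_1+e_2)R+M(g,g)\bigr)=w(M(1,g)).
\]
Replacing $e_1,e_2$ by $e_1t_1,e_2t_2$ with $v(t_1)=a$, $v(t_2)=b$ gives, in the same way,
\[
w(M(ag,b))=w(M(a,bg))\qquad(a,b\in G).
\]
So a step of type $g$ in the first coordinate has the same size as a step of type $g$ in the second coordinate from the same corner. On the other hand, for $b\le b'$ the identity for $M(ag,b)$ and $M(a,b')$ shows that the size of the first-coordinate step does not depend on $b$; symmetrically, the size of the second-coordinate step does not depend on $a$. Together: the size $w(M(a,b))-w(M(ag,b))$ depends neither on $b$ nor on $a$. Call it $\varphi(g)$. Two consecutive steps give $\varphi(gh)=\varphi(g)+\varphi(h)$. Here noncommutativity becomes fatal: if $x,y\in P$ and $p=xyx^{-1}y^{-1}\ge1$, then $xy=pyx$ and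
\[
\varphi(x)+\varphi(y)=\varphi(xy)=\varphi(pyx)=\varphi(p)+\varphi(y)+\varphi(x),
\]
so $\varphi(p)=0$ and $w$ does not distinguish $M(p,1)$ from $M(1,1)$. If every element of $G$ is a product of commutators, one expects $w$ to distinguish nothing at all. Section~\ref{sec:const} makes this precise, also inside $\uparrow\! M_0$ and $\downarrow\! M_0$.

\section{No interval is projective to a proper part of itself}\label{sec:K1}

If $[a,b]$ and $[c,d]$ are intervals of $\mathcal L(V)$ with $b\cap c=a$ and $b+c=d$, then $d/c=(b+c)/c\cong b/(b\cap c)=b/a$. So projective intervals $[M,N]$ and $[M',N']$ have isomorphic quotients $N/M\cong N'/M'$, hence equal types. If moreover $[M',N']\subseteq[M,N]$, then $M\le M'\le N'\le N$. Theorem~A(1) thus follows from the next proposition.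

In rank one a proper part has smaller type because a single group element shrinks. In higher rank the type has several entries, and since $G$ need not be commutative there is no evident way to combine them into one quantity in $G$. We argue by induction on the rank instead: enlarge $M$ and $M'$ by the same scalar until $M$ touches the boundary of $N$ along a vector $m$. Along $m$ the enlarged $M$ and $N$, and everything between them, agree, so we may divide out $mD$.

\begin{proposition}\label{prop:rigid}
If $M\le M'\le N'\le N$ in $\mathcal L(V)$ and $\tau(N/M)=\tau(N'/M')$, then $M=M'$ and $N=N'$.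
\end{proposition}

\begin{proof}
Induction on $n=\dim V$; the case $n=0$ is trivial. Let $n\ge1$, let $(g_1,\dots,g_n)$ be the common type, and put $g=g_n$, its smallest entry. Choose bases $e,e'$ of $V$ with
\[
N=\bigoplus e_iR,\quad M=\bigoplus e_iR_{g_i},\qquad N'=\bigoplus e_i'R,\quad M'=\bigoplus e_i'R_{g_i},
\]
and put
\[
M_1=MR_{g^{-1}}=\bigoplus e_iR_{g_ig^{-1}},\qquad M_1'=M'R_{g^{-1}}=\bigoplus e_i'R_{g_ig^{-1}} .
\]
From $M\le M'$ we get $M_1\le M_1'$, and since $g_ig^{-1}\ge1$ we have $M_1'\le N'$. So $M_1\le M_1'\le N'\le N$, and both $N/M_1$ and $N'/M_1'$ are isomorphic to $\bigoplus R/R_{g_ig^{-1}}$. As $M=M_1R_g$ and $M'=M_1'R_g$, it suffices to show $M_1=M_1'$ and $N=N'$.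

Let $m=e_n$. Since $g_ng^{-1}=1$, we have $m\in M_1$. Also $N\cap mD=mR$, so
\[
mR\subseteq M_1\cap mD\subseteq M_1'\cap mD\subseteq N'\cap mD\subseteq N\cap mD=mR ,
\]
and all four modules meet $mD$ in $mR$. Let bars denote images in $\bar V=V/mD$, which has dimension $n-1$. Then $\bar M_1\le\bar M_1'\le\bar N'\le\bar N$ in $\mathcal L(\bar V)$. Since $M_1\le N$, the modular law gives $N\cap(M_1+mD)=M_1+(N\cap mD)=M_1+mR=M_1$, so
\[
\bar N/\bar M_1\cong N/\bigl(N\cap(M_1+mD)\bigr)=N/M_1,
\]
and in the same way $\bar N'/\bar M_1'\cong N'/M_1'$, because $N'\cap mD=mR\subseteq M_1'$. Since $N/M_1\cong N'/M_1'$, Lemma~\ref{lem:type}, applied in dimension $n-1$, shows that the types of $\bar N/\bar M_1$ and $\bar N'/\bar M_1'$ agree. By induction $\bar M_1=\bar M_1'$ and $\bar N=\bar N'$.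

It remains to lift. If $x\in M_1'$, then $x=y+mc$ with $y\in M_1$, $c\in D$, and $mc=x-y\in M_1'\cap mD=mR\subseteq M_1$; so $x\in M_1$. If $x\in N$, then $x=y+mc$ with $y\in N'$, $c\in D$, and $mc=x-y\in N\cap mD=mR\subseteq N'$; so $x\in N'$. Thus $M_1=M_1'$ and $N=N'$.
\end{proof}

This proves Theorem~A(1). Now let $T$ be a sublattice of $\mathcal L(V)$. Then $T$ is modular. If two intervals of $T$ are projective in $T$, then the intervals of $\mathcal L(V)$ with the same endpoints are projective in $\mathcal L(V)$, and a proper part in $T$ yields a proper part in $\mathcal L(V)$. Hence $T\in\mathcal K_1$; in particular $\uparrow\! M_0$ and $\downarrow\! M_0$ belong to $\mathcal K_1$.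

\section{Valuations become homomorphisms}\label{sec:const}

We now carry out the rank-two argument of Section~\ref{sec:hand} in general. The only new point is that in $\uparrow\! M_0$ and $\downarrow\! M_0$ all modules used must stay inside the lattice.

For a $D$-basis $e$ of $V$ and $a\in G^n$ put $M_e(a)=\bigoplus e_iR_{a_i}$, or $M(a)$ if $e$ is understood. Joins and meets of such modules are given by coordinatewise $\min$ and $\max$.

Let $n\ge2$, let $T$ be one of $\mathcal L(V)$, $\uparrow\! M_0$, $\downarrow\! M_0$, let $A$ be any abelian group, and let $w:T\to A$ be a valuation. Let $M\le N$ in $T$. Fix a basis $e$ with $N=M(1,\dots,1)$ and $M=M(g_1,\dots,g_n)$, $g_i\ge 1$. In $\uparrow\! M_0$ and $\downarrow\! M_0$ we may not use all $a\in G^n$, so we restrict to a box. Put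
\[
I_i=G,\qquad I_i=\{x\in G:x\le g_i\},\qquad I_i=\{x\in G: x\ge 1\}
\]
for $T=\mathcal L(V)$, $\uparrow\! M_0$, $\downarrow\! M_0$ respectively, and $I=\prod I_i$. Then:
\begin{itemize}
\item $M(a)\in T$ for all $a\in I$; in the second and third case because then $M(a)\ge M\ge M_0$, respectively $M(a)\le N\le M_0$;
\item $I_i$ is convex and contains $1$ and $g_i$;
\item for each $g\in P$ there is $x$ with $x,xg\in I_i$: take $x=1$ in the first and third case, and $x=g_ig^{-1}$ in the second.
\end{itemize}
For $a\in I$ and $g\in P$ with $a_ig\in I_i$ let $a^{(i,g)}$ be $a$ with $a_i$ replaced by $a_ig$, and set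
\[
\Delta_i(a,g)=w(M(a))-w(M(a^{(i,g)})).
\]

\begin{lemma}\label{lem:steps}
There is a map $\varphi:P\to A$ with $\Delta_i(a,g)=\varphi(g)$ for all $i$, all $g\in P$ and all $a\in I$ with $a_ig\in I_i$. It satisfies $\varphi(gh)=\varphi(g)+\varphi(h)$ for $g,h\in P$, and it extends to a homomorphism $\varphi:G\to A$.
\end{lemma}

\begin{proof}
\emph{Step 1: $\Delta_i(a,g)$ does not depend on $a_j$ for $j\ne i$.} Let $b$ arise from $a$ by replacing $a_j$ by some $b_j\ge a_j$ in $I_j$. Comparing coordinates,
\[
M(a^{(i,g)})\vee M(b)=M(a),\qquad M(a^{(i,g)})\wedge M(b)=M(b^{(i,g)}).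
\]
The valuation identity gives $\Delta_i(a,g)=\Delta_i(b,g)$. As $I_j$ is totally ordered, this proves the claim, and we write $\Delta_i(a_i,g)$.

\emph{Step 2: $\Delta_i(x,g)=\Delta_j(y,g)$ for $i\ne j$, whenever $x,xg\in I_i$ and $y,yg\in I_j$.} Take $a\in I$ with $a_i=x$ and $a_j=y$, choose $t_k\in D$ with $v(t_k)=a_k$, and put $f_k=e_kt_k$. Then $f_kR_g=e_kR_{a_kg}$ and $K_0:=M(a)=\bigoplus f_kR$. Define submodules of $K_0$ by conditions on the coordinates $x_k\in R$ of an element $\sum f_kx_k$:
\[
K_1:\ x_i\in R_g,\qquad K_2:\ x_j\in R_g,\qquad K_3:\ x_i-x_j\in R_g,\qquad Q:\ x_i,x_j\in R_g .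
\]
Here $K_1=M(a^{(i,g)})$, $K_2=M(a^{(j,g)})$, and
\[
K_3=(f_i+f_j)R+f_iR_g+\sum_{k\ne i,j}f_kR ,
\]
so all of them are in $\mathcal L(V)$. The module $Q$ is $M$ at the point of $I$ obtained from $a$ by replacing $x$ by $xg$ and $y$ by $yg$, so $Q\in T$; also $K_0\in T$. As $T$ contains with $Q\le K_0$ everything in $\mathcal L(V)$ between them, $K_1,K_2,K_3\in T$. Any two of $K_1,K_2,K_3$ intersect in $Q$. Since $f_j\in K_1$, $f_i\in K_2$, $f_i+f_j\in K_3$, and $f_k$ lies in all three for $k\neq i,j$, we have $K_1+K_3=K_0=K_2+K_3$. Hence
\[
w(K_1)+w(K_3)=w(K_0)+w(Q)=w(K_2)+w(K_3),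
\]
so $w(K_1)=w(K_2)$, which is the claim.

\emph{Step 3: $\varphi$.} Let $g\in P$, and let $x,x'$ be such that $x,xg,x',x'g\in I_i$. Since $n\ge2$, there is $j\ne i$, and there is $y$ with $y,yg\in I_j$. By Step 2, $\Delta_i(x,g)=\Delta_j(y,g)=\Delta_i(x',g)$. So $\Delta_i(x,g)$ depends neither on $i$ nor on $x$; call it $\varphi(g)$. It is defined for every $g\in P$. Given $g,h\in P$, choose $x$ with $x,xgh\in I_i$; then $x\le xg\le xgh$, so $xg\in I_i$ by convexity, and passing from $x$ to $xg$ to $xgh$ gives $\varphi(gh)=\varphi(g)+\varphi(h)$.

\emph{Step 4: extension to $G$.} We have $\varphi(1)=0$ and $G=P\cup P^{-1}$ with $P\cap P^{-1}=\{1\}$, so we may put $\varphi(p^{-1})=-\varphi(p)$ for $p\in P$; then $\varphi(x^{-1})=-\varphi(x)$ for all $x\in G$. We must see that $xyz=1$ implies $\varphi(x)+\varphi(y)+\varphi(z)=0$. The hypothesis and the claim are invariant under cyclic permutation, and also under passing to $z^{-1}y^{-1}x^{-1}=1$. At least two of $x,y,z$ lie in $P$ or at least two lie in $P^{-1}$, so we may assume $x,y\in P$. Then $z=(xy)^{-1}$ and $\varphi(z)=-\varphi(xy)=-\varphi(x)-\varphi(y)$.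
\end{proof}

Changing the coordinates one at a time from $(1,\dots,1)$ to $(g_1,\dots,g_n)$ inside $I$, we obtain
\begin{equation}\label{eq:sum}
w(N)-w(M)=\sum_i\varphi(g_i).
\end{equation}

\begin{proof}[Proof of Theorem A(2)]
If $\operatorname{Hom}(G,A)=0$, then $\varphi=0$, and \eqref{eq:sum} gives $w(N)=w(M)$ whenever $M\le N$ in $T$. For arbitrary $M,N\in T$ we get $w(M)=w(M+N)=w(N)$. So $w$ is constant.
\end{proof}

\section{A perfect bi-ordered group}\label{sec:group}

It remains to find a value group. To apply Theorem~A(2) for every abelian group $A$ we need $\operatorname{Hom}(G,A)=0$ for all $A$, that is, $G=[G,G]$. Even for $A=\mathbb R$ alone the group $G$ cannot be abelian: bi-ordered groups are torsion-free, and a nonzero torsion-free abelian group $G$ embeds in the $\mathbb Q$-vector space $G\otimes\mathbb Q$, on which some linear functional is nonzero on $G$. Nor can $G$ be finitely generated; see Remark~\ref{rem:fg}. We therefore take a limit of free groups in which each generator becomes a commutator at the next stage.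

\subsection*{The group}

For $m\ge0$ let $F_m$ be free on $x_{m,1},\dots,x_{m,2^m}$, and let
\[
\theta_m:F_m\to F_{m+1},\qquad x_{m,i}\mapsto[x_{m+1,2i-1},x_{m+1,2i}].
\]
The images of the generators are nontrivial elements, of infinite order, in the different factors of the free product $F_{m+1}=\ast_i\langle x_{m+1,2i-1},x_{m+1,2i}\rangle$. By the normal form in free products, nontrivial subgroups of the different factors generate their free product; so these images freely generate a free group, and $\theta_m$ is injective. Let $G=\varinjlim F_m$ and regard every $F_m$ as a subgroup of $G$. Then $G$ is countable, $G\ne1$, and $G=[G,G]$ because $F_m\subseteq[F_{m+1},F_{m+1}]$ for all $m$.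

\subsection*{The order}

Free groups are bi-orderable (Shimbireva; B. H. Neumann \cite{NeumannGroups}). We recall how the Magnus expansion gives this. Let $F$ be free on $x_1,\dots,x_r$. The homomorphism sending $x_i$ to $1+X_i$ embeds $F$ in the group of power series with constant term $1$ in noncommuting variables $X_1,\dots,X_r$ over $\mathbb Z$; we identify $F$ with its image. For each degree fix a total order on the finitely many monomials of that degree. Call a nonzero series positive if, in its nonzero homogeneous component of lowest degree, the first nonzero coefficient is positive. The sum of two positive series is positive, and of a nonzero series and its negative exactly one is positive. So letting $f<g$ if $g-f$ is positive defines a total order on $F$. Multiplying $g-f$ on either side by a series with constant term $1$ does not change its component of lowest degree, so the order is bi-invariant.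

Choose a bi-order $\le_m$ on each $F_m$. The embeddings $\theta_m$ need not respect these orders, so we pass to the limit along a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. For $g,h\in G$ let
\[
S(g,h)=\{m:\ g,h\in F_m,\ g\le_m h\},
\]
and put $g\le h$ if $S(g,h)\in\mathcal U$. Since $g,h\in F_m$ for all large $m$, the set $S(g,h)\cup S(h,g)$ is cofinite, so one of the two sets is in $\mathcal U$; if both are, they have a common element and $g=h$. Transitivity holds because $S(g,h)\cap S(h,f)\subseteq S(g,f)$. Finally, for $f\in G$ the set $\{m:f\in F_m\}$ is cofinite, and its intersection with $S(g,h)$ is contained in $S(fg,fh)\cap S(gf,hf)$. So $\le$ is a bi-invariant total order on $G$.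

\subsection*{The division ring}

Let $k$ be a countable field. By the Mal'cev--Neumann theorem \cite{NeumannRings}, the formal series $\sum_{g\in G}c_gg$ with $c_g\in k$ and well-ordered support form a division ring $k((G))$ under the multiplication extending that of $G$, with coefficients commuting with $G$. For $x\neq0$ put $v(x)=\min\operatorname{supp}x$. If $g'\ge g$ and $h'\ge h$, then $g'h'\ge gh$, with equality only for $g'=g$ and $h'=h$; so the coefficient of $v(x)v(y)$ in $xy$ is the product of the two leading coefficients, and $v(xy)=v(x)v(y)$. Clearly $v(x+y)\ge\min(v(x),v(y))$. Let $D$ be the division subring generated by $k$ and $G$. It is countable, and $v(D^*)=G$ since $v(g)=g$ for $g\in G$.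

\begin{proof}[Proof of Theorem B]
Let $n\ge2$ and $V=D^n$. As $D$ is countable, so is the set of finitely generated submodules of $V$. For $N=\bigoplus e_iR\in\mathcal L(V)$ the modules $NR_g=\bigoplus e_iR_g$ with $g\in G$ are distinct. The group $G$ is infinite, and inversion interchanges $\{g\ge1\}$ and $\{g\le1\}$, so both sets are infinite. Taking $N=M_0$, we see that infinitely many of these modules lie above $M_0$ (those with $g\le 1$) and infinitely many below it (those with $g\ge1$). So all three lattices are countably infinite. They belong to $\mathcal K_1$ by Section~\ref{sec:K1}. As $G$ is perfect, $\operatorname{Hom}(G,A)=0$ for every abelian group $A$, and by Theorem~A(2) every $A$-valued valuation on them is constant.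
\end{proof}

The smallest instance is $n=2$: the lattice $\mathcal L(D^2)$ belongs to $\mathcal K_1$ and has only constant valuations.

\section{All valuations on \texorpdfstring{$\mathcal L(V)$}{L(V)}}\label{sec:flags}

Conversely, homomorphisms give valuations. We construct them in a generality that serves both parts of Theorem~C: starting from a homomorphism $\lambda$ defined on a convex subgroup $C$ of $G$ only. (A subgroup $C$ is \emph{convex} if $c\le x\le c'$ with $c,c'\in C$ implies $x\in C$. We do not assume $C$ normal.) Formula \eqref{eq:sum} tells us what $w(N)-w(M)$ has to be when $M\le N$. The point is additivity along $M\le N\le K$. The basis in Lemma~\ref{lem:diag} depends on the pair, and in general no basis is adapted to three modules at once. A complete flag of subspaces, on the other hand, yields coordinates for all modules simultaneously. So we define the difference by a flag, where additivity is automatic, and show that the flag does not matter.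

\subsection*{Commensurability}

Let $C$ be a convex subgroup of $G$. Call $M,N\in\mathcal L(V)$ \emph{$C$-commensurable} if there is $c\in C\cap P$ with
\[
NR_c\le M\quad\text{and}\quad MR_c\le N .
\]
This is clearly reflexive and symmetric. If $c$ works for $M,N$ and $d$ for $M,K$, then $NR_{cd}\le MR_d\le K$ and $KR_{dc}\le MR_c\le N$, so $\max(cd,dc)$ works for $N,K$. In the notation of Lemma~\ref{lem:diag} the two conditions say $c^{-1}\le g_i\le c$ for all $i$. Hence $M$ and $N$ are $C$-commensurable if and only if all $g_i\in C$. Since $\min(1,g_i)$ and $\max(1,g_i)$ are then also in $C$, each class is a sublattice. It is convex: if $M\le K\le N$ and $NR_c\le M$, then $NR_c\le K$ and $KR_c\le N$.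

\subsection*{Coordinates from a flag}

Let $W$ be a subspace of $V$ and $M\in\mathcal L(V)$. Then $M/(M\cap W)$ is isomorphic to a finitely generated submodule of $V/W$, hence free by Lemma~\ref{lem:free}. So $M\cap W$ is a direct summand of $M$ and is finitely generated. It spans $W$, since for each $x\in W$ there is $0\ne r\in R$ with $xr\in M$. Thus $M\cap W\in\mathcal L(W)$.

Let $F:0=W_0<W_1<\dots<W_n=V$ be a complete flag. Choose $u_j\in W_j\setminus W_{j-1}$, so that $W_j/W_{j-1}=\bar u_jD$. The image of $M\cap W_j$ in $W_j/W_{j-1}$ is finitely generated and nonzero, hence equal to $\bar u_jR_{m_j}$ for a unique $m_j\in G$. Define $n_j$ in the same way for $N$. If $M$ and $N$ are $C$-commensurable via $c$, then $(N\cap W_j)R_c\le M\cap W_j$, so $m_j\le n_jc$; likewise $n_j\le m_jc$. Hence $c^{-1}\le n_j^{-1}m_j\le c$ and $n_j^{-1}m_j\in C$. Replacing $\bar u_j$ by $\bar u_jt$ multiplies $m_j$ and $n_j$ on the left by $v(t)^{-1}$ and does not change $n_j^{-1}m_j$. For a homomorphism $\lambda:C\to A$ into an abelian group and $C$-commensurable $M,N$ put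
\[
d_F(N,M)=\sum_j\lambda(n_j^{-1}m_j).
\]
Let $k_j$ be the corresponding elements for a third module $K$. Since $n_j^{-1}k_j=(n_j^{-1}m_j)(m_j^{-1}k_j)$, we have within a commensurability class
\begin{equation}\label{eq:cocycle}
d_F(N,K)=d_F(N,M)+d_F(M,K).
\end{equation}

\begin{lemma}\label{lem:flag}
$d_F(N,M)$ does not depend on $F$.
\end{lemma}

\begin{proof}
\emph{Reduction to one change.} Any two complete flags of $V$ are joined by a sequence of complete flags in which neighbors differ in at most one $W_j$. We show this by induction on $n$; for $n\le1$ there is only one flag. Let $H,H'$ be the hyperplanes of the two flags. If $H=H'$, apply induction in $H$. Otherwise choose a complete flag $U$ of $H\cap H'$, which has dimension $n-2$. By induction in $H$, the first flag can be changed to $U,H,V$. Changing $H$ to $H'$ gives $U,H',V$, and by induction in $H'$ this can be changed to the second flag.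

\emph{Reduction to a plane.} Let $F,F'$ differ only in $W_j$, where $1\le j\le n-1$. The $k$th term of $d_F$ depends only on $W_{k-1}$ and $W_k$, so only the terms with indices $j$ and $j+1$ can change. Let $E=W_{j+1}/W_{j-1}$, let $N_E,M_E\in\mathcal L(E)$ be the images of $N\cap W_{j+1}$ and $M\cap W_{j+1}$, and let $\ell=W_j/W_{j-1}$, a line in $E$. An element of $M\cap W_{j+1}$ has its image in $\ell$ if and only if it lies in $W_j$. So $M_E\cap\ell$ is the image of $M\cap W_j$, and the image of $M_E$ in $E/\ell=W_{j+1}/W_j$ is that of $M\cap W_{j+1}$; the same holds for $N$. Thus the two terms are the ones computed in the plane $E$ for $N_E$, $M_E$ and the flag $0<\ell<E$. Also $N_E$ and $M_E$ are commensurable via the same $c$.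

\emph{The plane.} By Lemma~\ref{lem:diag} fix a basis with $N_E=e_1R\oplus e_2R$ and $M_E=e_1R_a\oplus e_2R_b$; then $a,b\in C$. We show that the two terms sum to $\lambda(a)+\lambda(b)$ for every line $\ell$. Since this is symmetric in $a,b$, we may interchange $e_1,e_2$ and assume that $\ell$ is spanned by $e_1p+e_2q$ with $p\ne0$ and $v(p)\le v(q)$. Multiplying by $p^{-1}$ from the right, $\ell=xD$ with $x=e_1+e_2s$, $s=qp^{-1}\in R$. Let $\gamma=v(s)\ge1$ (or $\infty$).

An element $xc=e_1c+e_2sc$ lies in $N_E$ if and only if $c\in R$, and in $M_E$ if and only if $v(c)\ge a$ and $\gamma v(c)\ge b$. So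
\[
N_E\cap xD=xR,\qquad M_E\cap xD=xR_{\max(a,\gamma^{-1}b)}
\]
(read as $xR_a$ if $s=0$). The $D$-linear map $E\to D$, $e_1y+e_2z\mapsto z-sy$, has kernel $xD$ and identifies $E/xD$ with $D$. Under it the images of $N_E$ and $M_E$ are
\[
R+sR=R,\qquad R_b+sR_a=R_{\min(b,\gamma a)} .
\]
So the two terms are $\lambda(\max(a,\gamma^{-1}b))$ and $\lambda(\min(b,\gamma a))$. If $\gamma a\ge b$ (or $s=0$), they are $\lambda(a)$ and $\lambda(b)$. If $\gamma a<b$, then $1\le\gamma<ba^{-1}\in C$, so $\gamma\in C$ by convexity, and the sum is
\[
\lambda(\gamma^{-1}b)+\lambda(\gamma a)=-\lambda(\gamma)+\lambda(b)+\lambda(\gamma)+\lambda(a)=\lambda(a)+\lambda(b).\qedhere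
\]
\end{proof}

The last line is where commutativity of $A$ is needed: $\gamma$ cancels in $A$, but not in $G$.

\begin{proposition}\label{prop:wlambda}
Let $C$ be a convex subgroup of $G$, $\lambda:C\to A$ a homomorphism to an abelian group, and $\mathcal C$ a $C$-commensurability class in $\mathcal L(V)$. Then there is a valuation $w_\lambda:\mathcal C\to A$ with
\begin{equation}\label{eq:star}
w_\lambda(N)-w_\lambda(M)=\sum_i\lambda(g_i)\qquad\text{for } M\le N \text{ in }\mathcal C,\ \tau(N/M)=(g_1,\dots,g_n).
\end{equation}
\end{proposition}

\begin{proof}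
By Lemma~\ref{lem:flag} write $d(N,M)$ for $d_F(N,M)$. For $M,N\in\mathcal C$ let $e$ and $g_i$ be as in Lemma~\ref{lem:diag}, and let $F$ be the flag with $W_j=e_1D+\dots+e_jD$ and $u_j=e_j$. Then $n_j=1$ and $m_j=g_j$, so $d(N,M)=\sum\lambda(g_i)$. Fix $N_0\in\mathcal C$ and put $w_\lambda(M)=-d(N_0,M)$. By \eqref{eq:cocycle}, $w_\lambda(N)-w_\lambda(M)=d(N,M)$, which gives \eqref{eq:star}. For $M\le N$ this difference depends, by Lemma~\ref{lem:type}, only on the isomorphism class of $N/M$. For arbitrary $M,N\in\mathcal C$ the modules $M+N$ and $M\cap N$ are in $\mathcal C$, and $(M+N)/M\cong N/(M\cap N)$, so $w_\lambda(M+N)-w_\lambda(M)=w_\lambda(N)-w_\lambda(M\cap N)$.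
\end{proof}

\begin{proof}[Proof of Theorem C(1)]
Let $n\ge2$ and let $w$ be an $A$-valued valuation on $\mathcal L(V)$. For $T=\mathcal L(V)$ the box in Section~\ref{sec:const} is $I=G^n$ and any $D$-basis $e$ is allowed. So Lemma~\ref{lem:steps} gives for each $e$ a homomorphism $\varphi_e:G\to A$ with
\begin{equation}\label{eq:phie}
w(M_e(a))-w(M_e(a^{(i,g)}))=\varphi_e(g)\qquad\text{for all }i,\ a\in G^n,\ g\in P.
\end{equation}
We show that $\varphi_e$ does not depend on $e$.

\emph{Permuting and scaling.} If the $e_i$ are permuted, or if $e_i$ is replaced by $e_it_i$ with $t_i\in D^*$, then $\varphi_e$ does not change. For scaling, note that $M_{(e_it_i)}(a)=M_e(a')$ with $a_i'=v(t_i)a_i$, and the step $a_i\mapsto a_ig$ corresponds to $a_i'\mapsto a_i'g$.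

\emph{Two $R$-bases $e,f$ of the same $N$.} Let $f=eB$ with $B\in GL_n(R)$. The reduction in the proof of Lemma~\ref{lem:diag} multiplies $B$ by permutation matrices and by elementary matrices over $R$ and ends with a diagonal matrix, which is in $GL_n(R)$. So $B$ is a product of elementary, permutation and diagonal matrices in $GL_n(R)$, and we can pass from $e$ to $f$ through $R$-bases of $N$ by one such matrix at a time. Permutation and diagonal matrices have been treated. So let $f_i=e_i+e_jr$ with $r\in R$, $j\ne i$, and $f_k=e_k$ for $k\ne i$. For $g\in P$,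
\[
e_iR_g+\sum_{k\ne i}e_kR=f_iR_g+\sum_{k\ne i}f_kR ,
\]
because $e_jrR_g\subseteq e_jR$. By \eqref{eq:phie} at $a=(1,\dots,1)$, both $\varphi_e(g)$ and $\varphi_f(g)$ are the difference of the values of $w$ at $N$ and at this module. So $\varphi_e=\varphi_f$.

\emph{Arbitrary $e,e'$.} Let $N=M_e(1,\dots,1)$ and $N'=M_{e'}(1,\dots,1)$. By Lemma~\ref{lem:diag} there are an $R$-basis $f$ of $N$ and $t_i\in D^*$ such that $(f_it_i)$ is an $R$-basis of $N'$. Then $\varphi_e=\varphi_f=\varphi_{(f_it_i)}=\varphi_{e'}$.

Write $\varphi_w$ for the common homomorphism. It is unchanged if a constant is added to $w$. By \eqref{eq:sum}, $w(N)-w(M)=\sum\varphi_w(g_i)$ for $M\le N$ with $\tau(N/M)=(g_1,\dots,g_n)$. Comparing two arbitrary modules with their sum, we see that $w$ is determined up to a constant by $\varphi_w$. Conversely, let $\lambda\in\operatorname{Hom}(G,A)$ and take $C=G$ in Proposition~\ref{prop:wlambda}. All of $\mathcal L(V)$ is one commensurability class, so $w_\lambda$ is a valuation on $\mathcal L(V)$. The quotient of $M_e(a)$ by $M_e(a^{(i,g)})$ has type $(g,1,\dots,1)$, so \eqref{eq:star} gives $\varphi_{w_\lambda}=\lambda$.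 Hence $w\mapsto\varphi_w$ induces the bijection of Theorem~C(1).
\end{proof}

\section{Valuations on intervals}\label{sec:intervals}

For an interval only part of the value group matters, namely a convex subgroup generated by one element, and such a group, if nontrivial, always maps nontrivially to $\mathbb R$. We use H\"older's theorem: a bi-ordered group that is Archimedean (for $x,y>1$ there is $k$ with $x\leq y^k$) embeds, as an ordered group, in $(\mathbb R,+,\le)$.

\begin{lemma}\label{lem:hoelder}
Let $g>1$ in $G$ and $C=\{x\in G: g^{-k}\le x\le g^k\text{ for some }k\ge1\}$. Then $C$ is a convex subgroup of $G$, and there is an order-preserving homomorphism $\lambda:C\to\mathbb R$ with $\lambda(g)>0$.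
\end{lemma}

\begin{proof}
By bi-invariance $C$ is a subgroup, and it is clearly convex. Any two convex subgroups $C_1,C_2$ are comparable: if $x\in C_1\setminus C_2$, where we may take $x>1$, then $1\le y<x$ for every $y\in C_2\cap P$ (otherwise $1\le x\le y$ and $x\in C_2$), so $C_2\subseteq C_1$. A convex subgroup of $C$ containing $g$ is all of $C$. Hence the union $C_0$ of the convex subgroups of $C$ not containing $g$ is a convex subgroup not containing $g$, and it is the largest proper convex subgroup of $C$. Conjugation by an element of $C$ is an order automorphism of $C$, so it maps $C_0$ into $C_0$, and $C_0$ is normal in $C$. The quotient $C/C_0$ is bi-ordered by the order induced from $C$, because $C_0$ is convex, and it has no convex subgroups except $1$ and itself. So it is Archimedean: the convex subgroup generated by any $y>1$ is everything. H\"older's theorem gives an order embedding $C/C_0\to\mathbb R$; let $\lambda$ be its composition with $C\to C/C_0$. As $g>1$ and $g\notin C_0$, we have $\lambda(g)>0$.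
\end{proof}

\begin{proof}[Proof of Theorem C(2)]
Let $M<N$ and $\tau(N/M)=(g_1,\dots,g_n)$ with $g_1\ge\dots\ge g_n$; then $g_1>1$. Take $C$ and $\lambda$ from Lemma~\ref{lem:hoelder} with $g=g_1$. Since $g_i\le g_1$ for all $i$, we have $NR_{g_1}\le M$. So for every $K\in[M,N]$, $NR_{g_1}\le K$ and $KR_{g_1}\le N$, and all elements of $[M,N]$ lie in one $C$-commensurability class. Restrict $w_\lambda$ of Proposition~\ref{prop:wlambda} to $[M,N]$. If $K\le K'$ in $[M,N]$ and $\tau(K'/K)=(h_1,\dots,h_n)$, then $h_i\ge1$ and \eqref{eq:star} gives $w_\lambda(K')-w_\lambda(K)=\sum\lambda(h_i)\ge0$. So $w_\lambda$ is isotone on $[M,N]$, and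
\[
w_\lambda(N)-w_\lambda(M)=\sum\lambda(g_i)\ge\lambda(g_1)>0.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:fg}
If $G\ne1$ is a finitely generated bi-ordered group, let $g$ be the largest among the generators and their inverses. Then $g>1$, and a product of $k$ generators and inverses lies between $g^{-k}$ and $g^k$. So $C=G$ in Lemma~\ref{lem:hoelder}, and $\operatorname{Hom}(G,\mathbb R)\ne0$. By Theorem~C(1), a value group $G$ for which $\mathcal L(V)$ with $n\ge2$ has no nontrivial real valuation is never finitely generated. This is why Section~\ref{sec:group} uses an infinite limit.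
\end{remark}

\begin{thebibliography}{9}
\bibitem{Birkhoff} Birkhoff, \emph{Lattice Theory}, Problem 8.1.

\bibitem{NeumannGroups} B. H. Neumann, \emph{On ordered groups}, Amer. J. Math. 71 (1949).

\bibitem{NeumannRings} B. H. Neumann, \emph{On ordered division rings}, Trans. AMS 66 (1949).

\bibitem{VML} \emph{Valuations On Modular Lattices}, \url{http://2nifoia.257.cz/manakin/bitstream/handle/10338.dmlcz/126021/MathBohem_116-1991-4_6.pdf}.
\end{thebibliography}

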